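# Two Baire function spaces whose product is not Baire: the moving off property over a coherent tree

All spaces are Tychonoff, and $C_k(X)$ is the space of continuous real-valued functions on $X$ with the compact-open topology.

## 1. The guess that sums preserve the moving off property

Take two spaces in each of which, informally, compact sets that can escape every compact set can also be spread out discretely. Put the two spaces side by side. The guess one would first make is that nothing goes wrong: the sum has the same property, at least if no special axiom of set theory is assumed. We make this precise, test it by hand, and then see in ZFC that it is false.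

**Definition (moving off collection, MOP).** A collection $\mathcal L$ of nonempty compact subsets of $X$ is a *moving off collection* if for every compact $K\subseteq X$ there is $L\in\mathcal L$ with $L\cap K=\emptyset$. The space $X$ has the *moving off property* (MOP) if every moving off collection of nonempty compact sets contains an infinite subcollection $\{L_n\}_{n\in\omega}$ (the $L_n$ distinct) with a *discrete open expansion*: there are open $U_n\supseteq L_n$ such that every point of $X$ has a neighborhood meeting $U_n$ for at most one $n$.

We use repeatedly that a compact set meets only finitely many members of a discrete family: cover it by finitely many neighborhoods, each meeting at most one member.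

Three examples. A compact space has the MOP vacuously, since nothing nonempty misses $K=X$. An infinite discrete space has the MOP: its compact sets are finite, so from a moving off collection we can pick $L_0,L_1,\dots$ pairwise disjoint, and $U_n=L_n$ is a discrete expansion. The space $\omega_1$ with the order topology does not have the MOP. Its singletons form a moving off collection, because compact sets are bounded. But among infinitely many singletons we find $\{\alpha_0\},\{\alpha_1\},\dots$ with $\alpha_0<\alpha_1<\cdots$, and every neighborhood of $\lambda=\sup_n\alpha_n$ contains almost all $\alpha_n$, so it meets almost all members of any expansion.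

The interest in the MOP comes from category. A space is *Baire* if every countable intersection of dense open subsets is dense. We use two known facts.

* **(K1)** For locally compact $X$, the space $C_k(X)$ is Baire if and only if $X$ has the MOP.
* **(K2)** $C_k(X_0\oplus X_1)\cong C_k(X_0)\times C_k(X_1)$.

So two locally compact spaces with the MOP whose sum lacks it yield two Baire function spaces whose product is not Baire. Such a pair is known to be consistent with ZFC. The question, posed in "The Story of a Topological Game", is whether ZFC alone gives (1) two Baire function spaces with non-Baire product, and (2) two locally compact spaces with the MOP whose sum fails the MOP.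

Now test the guess "sums preserve the MOP".

**One summand compact.** Let $X$ have the MOP, let $Y$ be compact, and let $\mathcal L$ be moving off in $X\oplus Y$. For compact $K\subseteq X$ some $L\in\mathcal L$ misses the compact set $K\cup Y$. So the members of $\mathcal L$ that miss $Y$ form a moving off collection in $X$, and the MOP of $X$ finishes. The guess survives.

**Equal summands.**

**Proposition A.** If $X$ has the MOP, so does $X\oplus\dots\oplus X$ ($m$ copies). Hence if $X$ is locally compact and $C_k(X)$ is Baire, then every finite power $C_k(X)^m$ is Baire.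

*Proof.* Let $\mathcal L$ be moving off in the sum. For $L=\bigsqcup_{j<m}L^j\in\mathcal L$ put $\hat L=\bigcup_jL^j\subseteq X$, a nonempty compact set. Given compact $K\subseteq X$, some $L\in\mathcal L$ misses the union of the $m$ copies of $K$, which says $\hat L\cap K=\emptyset$. So $\{\hat L:L\in\mathcal L\}$ is moving off in $X$, and there are $L_n\in\mathcal L$ with distinct $\hat L_n$ and a discrete open expansion $\{U_n\}$ of $\{\hat L_n\}$. The $L_n$ are distinct, and the sums of $m$ copies of $U_n$ form a discrete open expansion of $\{L_n\}$. The second statement follows by (K1) and (K2). $\square$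

**One summand of countable weight.**

**Proposition B.** If $X_0$ is locally compact and second countable and $X_1$ is locally compact with the MOP, then $X_0\oplus X_1$ has the MOP.

*Proof.* Write $X_0=\bigcup_nK_n$ with $K_n$ compact metrizable and $K_n\subseteq\operatorname{int}K_{n+1}$. Every compact subset of $X_0$ lies in some $K_n$, so $f\mapsto(f\restriction K_n)_n$ is a topological embedding of $Y=C_k(X_0)$ into $\prod_nC(K_n)$, where each $C(K_n)$ has the sup norm and is a separable Banach space. A compatible sequence of continuous functions on the $K_n$ defines a continuous function on $X_0$, because the interiors cover $X_0$. So the image is the set of compatible sequences, which is closed, and $Y$ is Polish.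

Let $W=C_k(X_1)$, which is Baire by (K1). We show that $Y\times W$ is Baire. Let $D_n$ ($n<\omega$) be dense open in $Y\times W$, let $\{U_m\}$ be a countable base of nonempty open sets of $Y$, and let $U\times V$ be a nonempty open box. The set
$$O_{n,m}=\{w\in W:(U_m\times\{w\})\cap D_n\neq\emptyset\}$$
is the projection of $D_n\cap(U_m\times W)$, hence open. It is dense, since $D_n$ meets $U_m\times V'$ for every nonempty open $V'\subseteq W$. As $W$ is Baire, choose $w\in V\cap\bigcap_{n,m}O_{n,m}$. Then each slice $\{y:(y,w)\in D_n\}$ is open and meets every $U_m$, so it is dense open in $Y$. As $Y$ is Baire, there is $y\in U$ with $(y,w)\in\bigcap_nD_n$. So $Y\times W\cong C_k(X_0\oplus X_1)$ is Baire, and the locally compact space $X_0\oplus X_1$ has the MOP by (K1). $\square$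

**Two different large summands.** A direct argument would go like this. Let $\mathcal L$ be moving off in $X_0\oplus X_1$, and write $L=L^0\sqcup L^1$. The nonempty traces $L^0$ on $X_0$ can be thinned to a discretely expandable sequence $L_n^0$; then one would thin $(L_n)$ again for $X_1$. This stops at the second thinning: nothing makes $\{L^1_n\}$ moving off in $X_1$. For instance, in $\omega\oplus\omega$ with $\mathcal L=\{\{a\}\sqcup\{b\}:a,b\in\omega\}$, the first thinning may return the sets $\{a\}\sqcup\{0\}$, whose right traces never move. Here a better choice repairs the damage. In general it does not: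

**Theorem 1 (ZFC).** There are locally compact, zero-dimensional Hausdorff spaces $X_0,X_1$ of weight $\le\omega_1$, each having the MOP, such that $X_0\oplus X_1$ does not have the MOP. Consequently $C_k(X_0)$ and $C_k(X_1)$ are Baire, but $C_k(X_0)\times C_k(X_1)\cong C_k(X_0\oplus X_1)$ is not.

**Theorem 2 (ZFC).** For every $k\ge2$ there are locally compact zero-dimensional Hausdorff spaces $Z_1,\dots,Z_k$ of weight $\le\omega_1$ such that for nonempty $I\subseteq\{1,\dots,k\}$: $\bigoplus_{i\in I}Z_i$ has the MOP iff $I\neq\{1,\dots,k\}$. So any $k-1$ of the spaces $C_k(Z_i)$ have Baire product, but the product of all $k$ is not Baire.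

(In $C_k(Z_i)$ the subscript means "compact-open", as always.) Both parts of the question thus have the answer yes. Theorem 1 is the case $k=2$. Proposition A says that the summands cannot be taken equal. Proposition B says that in any pair as in Theorem 1 both spaces have uncountable weight, so the weight $\omega_1$ is least possible.

## 2. Splitting $\omega_1$ along stationary sets

Recall that a *club* in $\omega_1$ is a closed unbounded subset, and that a set is *stationary* if it meets every club. The intersection of a stationary set with a club is stationary; a stationary set is unbounded; and if a stationary set is a union of countably many sets, one of them is stationary. We use two classical theorems. **Fodor's lemma:** if $\Sigma$ is stationary and $h(v)<v$ for all $v\in\Sigma$, $v>0$, then $h$ is constant on a stationary subset of $\Sigma$. **Ulam's theorem**, in the form we need: for each $k$, $\omega_1$ can be partitioned into $k$ stationary sets.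

**A natural attempt.** The space $\omega_1$ fails the MOP because sequences are caught at their suprema. Partition $\omega_1=A_0\sqcup A_1$ into stationary sets and use the subspaces $A_0$, $A_1$, so that each supremum is present in only one summand. The sum does fail the MOP. Let $L_\alpha=\{\min(A_0\setminus\alpha)\}\sqcup\{\min(A_1\setminus\alpha)\}$. Compact sets are bounded on both sides, so $\{L_\alpha:\alpha<\omega_1\}$ is moving off. Given infinitely many of these sets, pick among their indices $\alpha^0<\alpha^1<\cdots$ and let $\lambda=\sup_n\alpha^n$, say $\lambda\in A_0$. Then $\alpha^n\le\min(A_0\setminus\alpha^n)\le\lambda$, so the $A_0$-points of the sets $L_{\alpha^n}$ converge to $\lambda$ in $A_0$, and no discrete expansion exists.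

The attempt stops at local compactness. Let $C$ be the club of limit points of $A_0$. Then $C\cap A_1$ is unbounded, so its limit points form a club, and we can choose $\lambda\in A_0$ in that club. A compact neighborhood $N$ of $\lambda$ in $A_0$ would contain $A_0\cap(\beta,\lambda]$ for some $\beta<\lambda$. There is $\mu\in C\cap A_1$ with $\beta<\mu<\lambda$, and $\mu$ is a limit of points of $A_0\cap(\beta,\mu)\subseteq N$. Since $N$ is compact, it is closed in $\omega_1$, so $\mu\in N\subseteq A_0$, which is false. So $A_0$ is not locally compact, part (2) is not answered, and (K1) does not apply.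

**Local compactness from a cube.** If $Z$ is a closed subset of a cube $2^T$ with the zero function removed, then $Z$ is locally compact and is covered by the compact open sets $K_x=\{f\in Z:f(x)=1\}$, $x\in T$. Compact sets of $Z$ are then controlled by finite subsets of $T$. Suppose each $x\in T$ has a level $|x|<\omega_1$. To make $Z$ fail the MOP it suffices to have nonempty finite sets $L$, each attached to some ordinal $v$, such that

* $L$ meets $K_x$ for *every* $x$ of level $>v$, so that countably many of the $L$'s are caught by a single compact set $K_x$;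
* for any finitely many $x$, some $L$ misses all their $K_x$.

The smallest instance is $T=\omega_1$, $|x|=x$, $L_v=\{f_v\}$ with $f_v(x)=1$ iff $x>v$. Now try to split it: put the points $f_v$ with $v\in A_0$ in one space and those with $v\in A_1$ in another. This fails at once. Already $\{\{f_v\}:v\in A_0\}$ misses any given $K_{x_1},\dots,K_{x_r}$ for large $v$, and countably many of its members are always caught by one $K_x$. So the first space alone fails the MOP.

What gets past this point is to divide *each single* $L$ among the summands. We let $L$ consist of several points, one group for each ordinal $\alpha$ in a finite set with maximum $v$, and the group of $\alpha$ lives in the summand $i$ with $\alpha\in A_i$. A point of the group of $\alpha$ is made to vanish at all $x$ of level exactly $\alpha$. This exemption is what allows $L$ to miss $K_x$ with $|x|=\alpha$, and it exists only in the summand whose set contains $\alpha$. If stationarily many ordinals $v$ carry no exemption, a pressing down argument will give the MOP. The finite sets of ordinals must fit together very well, and we construct these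 first.

## 3. Coherent finite sets below $\omega_1$

**Lemma 1.** There are finite sets $F_n(\beta)\subseteq\beta$ ($n<\omega$, $\beta<\omega_1$) with

* (F1) $F_n(\beta)\subseteq F_{n+1}(\beta)$ and $\bigcup_nF_n(\beta)=\beta$;
* (F2) if $\alpha\in F_n(\beta)$, then $F_n(\beta)\cap\alpha=F_n(\alpha)$.

*Proof.* We use recursion on $\beta$. Put $F_n(0)=\emptyset$ and $F_n(\beta+1)=F_n(\beta)\cup\{\beta\}$. For $\beta+1$, (F1) is clear. For (F2), if $\alpha=\beta$ then $F_n(\beta+1)\cap\beta=F_n(\beta)$; if $\alpha\in F_n(\beta)$ then $F_n(\beta+1)\cap\alpha=F_n(\beta)\cap\alpha=F_n(\alpha)$.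

Let $\gamma$ be a limit and let $0=\gamma_0<\gamma_1<\cdots$ be cofinal in $\gamma$. We want $F_n(\gamma)=F_n(\gamma_{k})\cup\{\gamma_{k}\}$ with $k=k(n)$ growing slowly enough to keep monotonicity. Put $k(0)=0$; let $k(n+1)=k(n)+1$ if $\gamma_{k(n)}\in F_{n+1}(\gamma_{k(n)+1})$, and $k(n+1)=k(n)$ otherwise. If $k(n)$ were eventually equal to some $k$, then $\gamma_k\notin F_{n+1}(\gamma_{k+1})$ for all large $n$, contradicting (F1) for $\gamma_{k+1}$. So $k(n)\to\infty$, and since it grows by at most $1$ per step it takes every value in $\omega$. Let
$$F_n(\gamma)=F_n(\gamma_{k(n)})\cup\{\gamma_{k(n)}\}.$$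

(F2): if $\alpha=\gamma_{k(n)}$, then $F_n(\gamma)\cap\alpha=F_n(\gamma_{k(n)})=F_n(\alpha)$. If $\alpha\in F_n(\gamma_{k(n)})$, then $F_n(\gamma)\cap\alpha=F_n(\gamma_{k(n)})\cap\alpha=F_n(\alpha)$ by (F2) for $\gamma_{k(n)}$.

Monotonicity: if $k(n+1)=k(n)$, this is (F1) for $\gamma_{k(n)}$. If $k(n)=k$ and $k(n+1)=k+1$, then $\gamma_k\in F_{n+1}(\gamma_{k+1})$, and by (F2) $F_{n+1}(\gamma_{k+1})\cap\gamma_k=F_{n+1}(\gamma_k)\supseteq F_n(\gamma_k)$. So $F_n(\gamma)\subseteq F_{n+1}(\gamma_{k+1})\subseteq F_{n+1}(\gamma)$.

Union: let $\alpha<\gamma$. Choose $k$ with $\alpha<\gamma_k$, then $n_0$ with $k(n_0)=k$, then $n\ge n_0$ with $\alpha\in F_n(\gamma_k)$. Now $\gamma_k\in F_{n_0}(\gamma)\subseteq F_n(\gamma)$, so (F2) for $\gamma$ gives $F_n(\gamma)\cap\gamma_k=F_n(\gamma_k)\ni\alpha$. $\square$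

**Example.** For finite $\beta$ the recursion gives $F_n(\beta)=\{0,\dots,\beta-1\}$ for every $n$. At $\gamma=\omega$ with $\gamma_k=k$ we get $k(n)=n$, so $F_n(\omega)=\{0,\dots,n\}$, and then $F_n(\omega+1)=\{0,\dots,n,\omega\}$. As (F2) demands, $F_n(\omega+1)\cap\omega=F_n(\omega)$.

Fix such sets. For $\alpha<\beta$ let $\rho(\alpha,\beta)=\min\{n:\alpha\in F_n(\beta)\}$ and $\rho_\beta=\rho(\cdot,\beta):\beta\to\omega$. By (F1), $\rho(\alpha,\beta)\le n$ iff $\alpha\in F_n(\beta)$. In the example, $\rho_\omega(m)=m$.

## 4. The tree of restrictions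

Let
$$T_m=\{\rho_w\restriction m:m\le w<\omega_1\},\qquad T=\bigcup_{m<\omega_1}T_m,\qquad T_{<v}=\bigcup_{m<v}T_m,\qquad T_{\le v}=T_{<v}\cup T_v.$$
Then $T$ is closed under restrictions to ordinals, and every $T_m$ is nonempty. For $x\in T_m$ write $|x|=m$ and $F_n(x)=\{\zeta<m:x(\zeta)\le n\}$. If $x=\rho_w\restriction m$, then
$$F_n(x)=F_n(w)\cap m,$$
so $F_n(x)$ is finite. Write $q\sqsubseteq x$ if $|q|\le|x|$ and $q=x\restriction|q|$.

**Lemma 2.**

* (F3) If $\alpha\in F_n(x)$, then $F_n(x)\cap\alpha=F_n(\alpha)$.
* (F4) If $x=\rho_w\restriction m$ and either $w=m$ or $n\ge\rho(m,w)$, then $F_n(x)=F_n(m)$.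
* (F5) $T_m$ is countable; and for each $\delta<\omega_1$ and $n<\omega$ the set $Q(\delta,n)=\{q\in T_{\delta+1}:q(\delta)\le n\}$ is finite.

*Proof.* Let $x=\rho_w\restriction m$. For (F3), $\alpha\in F_n(w)$ and $\alpha<m$, so $F_n(x)\cap\alpha=F_n(w)\cap\alpha=F_n(\alpha)$ by (F2). For (F4), if $w=m$ then $F_n(x)=F_n(m)\cap m=F_n(m)$; if $w>m$ and $n\ge\rho(m,w)$, then $m\in F_n(w)$ and $F_n(x)=F_n(w)\cap m=F_n(m)$ by (F2).

For (F5), note that $x$ is determined by the sequence $(F_j(x))_{j<\omega}$. Apart from $x=\rho_m$, each $x\in T_m$ is $\rho_w\restriction m$ with $w>m$. With $k=\rho(m,w)$, (F4) gives $F_j(x)=F_j(m)$ for $j\ge k$, and $F_j(x)\subseteq F_k(x)=F_k(m)$ for $j<k$. For each $k$ there are finitely many possibilities, so $T_m$ is countable. If $q\in Q(\delta,n)$, then for $j\ge n$ we have $\delta\in F_j(q)$, so $F_j(q)=F_j(\delta)\cup\{\delta\}$ by (F3); and for $j<n$, $F_j(q)\subseteq F_n(q)=F_n(\delta)\cup\{\delta\}$. So there are finitely many possibilities. $\square$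

Put $Q(-1,n)=\{\emptyset\}$, where $\emptyset\in T_0$, and $\pi_n(\alpha)=\max F_n(\alpha)$ with $\max\emptyset=-1$. For all $\delta\ge-1$: if $q\in Q(\delta,n)$, then $|q|=\delta+1$.

## 5. The spaces $Z_E$

For $E\subseteq\omega_1$ let $D_E$ be the set of all triples

* $(q,\alpha,n)$ with $n<\omega$, $\alpha\in E$, $q\in Q(\pi_n(\alpha),n)$;
* $(q,\top,n)$ with $n<\omega$, $q\in\bigcup_{-1\le\delta<\omega_1}Q(\delta,n)$, where $\top$ is a symbol that is not an ordinal.

For $d=(q,\alpha,n)$, where $\alpha$ may be $\top$, define $f_d\in2^T$ by
$$f_d(x)=1\iff q\sqsubseteq x,\quad\alpha\notin F_n(x)\quad\text{and}\quad\alpha\neq|x|.\tag{1}$$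
So $f_{(q,\top,n)}(x)=1$ iff $q\sqsubseteq x$. Let
$$Z_E=\overline{\{f_d:d\in D_E\}}\setminus\{0\}\subseteq2^T.$$

**Example.** With the sets of the example in Section 3, let $\omega\in E$. Then $\pi_n(\omega)=n$, and $q=\rho_\omega\restriction(n+1)=(0,1,\dots,n)$ lies in $Q(n,n)$. For $d=(q,\omega,n)$ we have $f_d(x)=1$ iff $x$ extends $q$ and either $|x|<\omega$, or $|x|>\omega$ and $x(\omega)>n$. Thus $f_d(\rho_\omega\restriction(n+2))=1$; $f_d(\rho_\omega)=0$ by the exemption $|x|=\omega$; and $f_d(\rho_{\omega+1})=0$ since $\rho_{\omega+1}(\omega)=0\le n$.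

$Z_E$ is an open subspace of a compact zero-dimensional Hausdorff space, so it is locally compact, Hausdorff and zero-dimensional, of weight $\le|T|=\omega_1$. As it is open in the closure, the nonzero $f_d$ are dense in it. For $x\in T$ the set $\{f\in Z_E:f(x)=1\}$ is open in $Z_E$ and is a closed subset of the compact closure, hence compact. These sets cover $Z_E$.

For the next three sections fix a finite nonempty family $(E_i)_{i\in I}$ of subsets of $\omega_1$ and let $Z=\bigoplus_{i\in I}Z_{E_i}$. For $d\in D_{E_i}$ with $f_d\neq0$ let $p_{i,d}$ be the copy of $f_d$ in the $i$-th summand. Let $K_x\subseteq Z$ be the disjoint union over $i$ of the sets $\{f\in Z_{E_i}:f(x)=1\}$. Then: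

* the points $p_{i,d}$ are dense in $Z$, and $p_{i,d}\in K_x$ iff $f_d(x)=1$;
* the $K_x$ are compact open and cover $Z$, so every compact subset of $Z$ is covered by finitely many $K_x$.

## 6. A moving off collection caught at every level, when $\bigcup_iE_i=\omega_1$

**Proposition 3.** If $\bigcup_{i\in I}E_i=\omega_1$, then $Z$ does not have the MOP.

For $v<\omega_1$ and $n<\omega$ write $F_n(v)\cup\{v\}=\{\varphi_0<\dots<\varphi_l=v\}$. By (F2), $F_n(\varphi_j)=\{\varphi_0,\dots,\varphi_{j-1}\}$, so $\pi_n(\varphi_j)=\varphi_{j-1}$ with the convention $\varphi_{-1}=-1$. Let $L_{v,n}$ be the set of all $p_{i,d}$ ($i\in I$, $f_d\neq0$) where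

* $d=(q,\varphi_j,n)\in D_{E_i}$ with $j\le l$ (so $\varphi_j\in E_i$ and $q\in Q(\varphi_{j-1},n)$), or
* $d=(q,\top,n)$ with $q\in Q(v,n)$.

By (F5), $L_{v,n}$ is finite. Here is the design in the smallest infinite case, $v=\omega$, $n=0$, with the example sets: $\varphi_0=0$, $\varphi_1=\omega$, and $Q(0,0)$ has one element, the sequence $(0)$ of length $1$. An $x$ of length $>\omega$ satisfies $f_d(x)=1$ for $d=(\emptyset,0,0)$ if $x(0)>0$, for $d=((0),\omega,0)$ if $x(0)=0<x(\omega)$, and for $d=(x\restriction(\omega+1),\top,0)$ if $x(\omega)=0$. On the other hand, all these functions vanish at $\emptyset$ and at $\rho_\omega$. The general case is the same argument.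

**Step 1: every long $x$ is caught.** *If $|x|>v$, then $L_{v,n}\cap K_x\neq\emptyset$; in particular $L_{v,n}\neq\emptyset$.* If $v\in F_n(x)$, take $q=x\restriction(v+1)\in Q(v,n)$; then $f_{(q,\top,n)}(x)=1$, and we may use any $i$. Otherwise $\varphi_l=v\notin F_n(x)$. Let $j$ be least with $\varphi_j\notin F_n(x)$, and put $q=x\restriction(\varphi_{j-1}+1)$ (so $q=\emptyset$ if $j=0$). Since $\varphi_{j-1}\in F_n(x)$ when $j>0$, we have $q\in Q(\varphi_{j-1},n)$. Choose $i$ with $\varphi_j\in E_i$; this is where $\bigcup_iE_i=\omega_1$ is used. Then $d=(q,\varphi_j,n)\in D_{E_i}$, and $f_d(x)=1$ because $q\sqsubseteq x$, $\varphi_j\notin F_n(x)$ and $\varphi_j\le v<|x|$. Finally $T_{v+1}\neq\emptyset$, so $L_{v,n}\neq\emptyset$.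

**Step 2: suitable short $x$ are missed.** *If $|x|=\varphi_j$ for some $j\le l$ and $\varphi_0,\dots,\varphi_{j-1}\in F_n(x)$, then $L_{v,n}\cap K_x=\emptyset$.* Let first $d=(q,\varphi_h,n)$, so $|q|=\varphi_{h-1}+1$. If $q\not\sqsubseteq x$, then $f_d(x)=0$. If $q\sqsubseteq x$, then $\varphi_{h-1}<|x|=\varphi_j$, so $h\le j$. If $h=j$, then $\varphi_h=|x|$ and the exemption gives $f_d(x)=0$. If $h<j$, then $\varphi_h\in F_n(x)$ and $f_d(x)=0$. If $d=(q,\top,n)$ with $q\in Q(v,n)$, then $|q|=v+1>|x|$ and $f_d(x)=0$.

**Step 3: the $L_{v,n}$ form a moving off collection.** Let $C\subseteq Z$ be compact, $C\subseteq\bigcup_{x\in P}K_x$ with $P\neq\emptyset$ finite. Let $H=\{|x|:x\in P\}$ and $v=\max H$. For $x\in P$ choose $w_x\ge|x|$ with $x=\rho_{w_x}\restriction|x|$. Choose $n$ with $n\ge\rho(h,h')$ for all $h<h'$ in $H$ and $n\ge\rho(|x|,w_x)$ whenever $|x|<w_x$. Let $x\in P$ and $h=|x|$. Then $h\in F_n(v)\cup\{v\}$, say $h=\varphi_j$, and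
$$\{\varphi_0,\dots,\varphi_{j-1}\}=F_n(h)=F_n(x),$$
the last equality by (F4). By Step 2, $L_{v,n}\cap K_x=\emptyset$. Hence $L_{v,n}\cap C=\emptyset$.

**Step 4: no infinite subcollection has a discrete open expansion.** Given distinct $L_{v_k,n_k}$ ($k<\omega$), choose $x\in T$ with $|x|>\sup_kv_k$. By Step 1 the compact set $K_x$ meets every $L_{v_k,n_k}$, hence every member of any expansion. But a compact set meets only finitely many members of a discrete family. This proves Proposition 3. $\square$

## 7. Supports and truncation in compact open sets

From here to the end of Section 8 we prove the counterpart.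

**Proposition 4.** If $B=\omega_1\setminus\bigcup_{i\in I}E_i$ is stationary, then $Z$ has the MOP.

Let $\mathcal M$ be a moving off collection of nonempty compact subsets of $Z$.

**Step 1: pass to compact open sets.** This makes every set depend on finitely many coordinates. Let $\mathcal L$ be the set of all compact open $L\subseteq Z$ containing a member of $\mathcal M$. Then
$$\text{for every compact }K\subseteq Z\text{ there is }L\in\mathcal L\text{ with }L\cap K=\emptyset.\tag{2}$$
Indeed, take $M\in\mathcal M$ missing $K$. The compact open sets form a base of $Z$, so finitely many of them lying in $Z\setminus K$ cover $M$; let $L$ be their union.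

*It suffices to find pairwise disjoint $L_k\in\mathcal L$ ($k<\omega$) such that each $K_x$ meets only finitely many $L_k$.* Choose $M_k\in\mathcal M$ with $M_k\subseteq L_k$. These are nonempty and pairwise disjoint, hence distinct. Each point has an open neighborhood $K_x$ meeting only finitely many of the disjoint clopen sets $L_k$. Removing from it those $L_k$ that do not contain the point leaves a neighborhood meeting at most one $L_k$. So $\{L_k\}$ is a discrete open expansion of $\{M_k\}$.

**Step 2: supports.** For each $L\in\mathcal L$ there is a finite $S_L\subseteq T$ such that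

* (S1) if $p_{i,d}\in L$, then $f_d(s)=1$ for some $s\in S_L$;
* (S2) if $d,d^*\in D_{E_i}$, $f_d\neq0\neq f_{d^*}$ and $f_d\restriction S_L=f_{d^*}\restriction S_L$, then $p_{i,d}\in L\iff p_{i,d^*}\in L$.

To see this, note that $L\cap Z_{E_i}$ is compact, and it is open in $Z_{E_i}$, which is open in $\overline{\{f_d:d\in D_{E_i}\}}$. So it is a compact open subset of that closure, hence a finite union of traces of basic open sets of $2^T$, and membership in it depends on finitely many coordinates only. Put these coordinates, for all $i\in I$, into $S_L$; this gives (S2). Also $L$ is covered by finitely many $K_x$; put those $x$ into $S_L$ as well; this gives (S1). Fix such $S_L$, and let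
$$\mathcal L_v=\{L\in\mathcal L:S_L\subseteq T_{<v}\}.$$

**Step 3: sets in $\mathcal L_v$ do not see beyond level $v$.** The purpose is to test against the countable set $T_{\le v}$ only.

**Claim 1.** If $L\in\mathcal L_v$ and $|y|\ge v$, then $K_y\cap L\neq\emptyset\iff K_{y\restriction v}\cap L\neq\emptyset$.

*Proof.* As $K_y\cap L$ is open, it is nonempty iff it contains some $p_{i,d}$; similarly for $y\restriction v$. Let $p_{i,d}\in L$ with $d=(q,\alpha,n)$. By (S1), $f_d(s)=1$ and so $q\sqsubseteq s$ for some $s\in S_L$. Hence $|q|\le|s|<v$, and $q\sqsubseteq y\iff q\sqsubseteq y\restriction v$.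

Suppose $\alpha$ is an ordinal $<v$. Then $\alpha\in F_n(y)\iff\alpha\in F_n(y\restriction v)$, and $\alpha$ is different from $|y|$ and from $v=|y\restriction v|$. So $f_d(y)=f_d(y\restriction v)$.

Suppose $\alpha\ge v$ or $\alpha=\top$. Let $d^*=(q,\top,n)$, which is in $D_{E_i}$ (this is one reason for the $\top$-triples). For $s\in S_L$ we have $|s|<v$, so $\alpha\notin F_n(s)$ and $\alpha\neq|s|$, whence $f_d(s)=1\iff q\sqsubseteq s\iff f_{d^*}(s)=1$. By (S1), $f_{d^*}\neq0$, and by (S2), $p_{i,d^*}\in L$. If $f_d(y)=1$ or $f_d(y\restriction v)=1$, then $q\sqsubseteq y\restriction v\sqsubseteq y$, so $f_{d^*}(y)=f_{d^*}(y\restriction v)=1$, that is, $p_{i,d^*}\in L\cap K_y\cap K_{y\restriction v}$.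

In both cases a point of $L$ in one of $K_y$, $K_{y\restriction v}$ yields a point of $L$ in the other. $\square$

**Step 4: the case in which some $\mathcal L_v$ is already rich enough.** Suppose that for some $v$, every compact $K\subseteq Z$ is disjoint from some $L\in\mathcal L_v$. By (F5), $T_{\le v}$ is countable; enumerate it as $\{t_k:k<\omega\}$, with repetitions if necessary. Choose inductively $L_k\in\mathcal L_v$ disjoint from the compact set $K_{t_0}\cup\dots\cup K_{t_k}\cup L_0\cup\dots\cup L_{k-1}$. Then the $L_k$ are pairwise disjoint, and each $K_t$ with $t\in T_{\le v}$ meets only finitely many of them. If $|y|>v$, Claim 1 says that $K_y$ meets the same $L_k$ as $K_{y\restriction v}$, again finitely many. By Step 1 we are done.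

So from now on assume the contrary: for each $v$ some compact set meets all $L\in\mathcal L_v$. Cover it by finitely many $K_y$, and replace $y$ by $y\restriction v$ whenever $|y|>v$, which is allowed by Claim 1. We get a finite $P_v\subseteq T_{\le v}$ such that
$$\text{every }L\in\mathcal L_v\text{ meets }\bigcup_{t\in P_v}K_t.\tag{3}$$
We derive a contradiction.

## 8. Pressing down on the levels without exemption

The plan is as follows. For $v\in B$, (2) gives $L_v\in\mathcal L$ that misses $K_t$ for all $t\in P_v$. For larger $\eta\in B$ we have $L_v\in\mathcal L_\eta$, so by (3) it must meet $\bigcup_{t\in P_\eta}K_t$. We arrange, by pressing down, that $P_v$ and $P_\eta$ look alike. A point of $L_v$ lying in $K_{r'}$ with $r'\in P_\eta$ must then avoid $K_r$ for the corresponding $r\in P_v$, and it will turn out that only the exemption $\alpha=|r|=v$ could allow this. But $v\in B$ carries no exemption.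

We use Fodor's lemma in the following form.

**(PD)** Let $(G_v)_{v<\omega_1}$ be an increasing sequence of countable sets with $G_v=\bigcup_{u<v}G_u$ for limit $v$, let $\Sigma$ be a stationary set of limit ordinals, and let $g(v)\in G_v$ for $v\in\Sigma$. Then $g$ is constant on a stationary subset of $\Sigma$.

Indeed, for $v\in\Sigma$ pick $h(v)<v$ with $g(v)\in G_{h(v)}$. By Fodor, $h$ has a constant value $u$ on a stationary set. Since $G_u$ is countable, one of the countably many fibers of $g$ on this set is stationary.

Let $\Sigma$ be the set of limit ordinals in $B$, which is stationary. We replace $\Sigma$ finitely often by a stationary subset and always call it $\Sigma$. "Shrinking" means applying (PD) with the indicated $G_v$.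

**Step 1: uniformize $P_v$.** Shrinking with $G_v=[T_{<v}]^{<\omega}\times\omega$, which is countable by (F5), we have for $v\in\Sigma$
$$P_v\cap T_{<v}=P^-,\qquad P_v\cap T_v=\{r^v_1,\dots,r^v_p\},$$
with $P^-$ and $p$ independent of $v$.

**Step 2: choose $L_v$ and uniformize its support.** By (2), for $v\in\Sigma$ choose $L_v\in\mathcal L$ disjoint from $\bigcup_{t\in P^-}K_t\cup\bigcup_{i\le p}K_{r^v_i}$. Let $S_v=S_{L_v}$. Shrinking with $G_v=[T_{<v}]^{<\omega}\times\omega\times\omega$, we get
$$S_v\cap T_{<v}=S^-,\qquad S_v\setminus T_{<v}=\{s^v_1,\dots,s^v_e\},$$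
with $S^-$ and $e$ independent of $v$, and a fixed $N<\omega$ such that $s^v_j(v)\le N$ for all $j$ with $|s^v_j|>v$.

**Step 3: bound the splitting levels.** If $s^v_j\restriction v\neq r^v_i$, let $\Delta^v_{ij}<v$ be the least $\zeta$ with $s^v_j(\zeta)\neq r^v_i(\zeta)$. Let $g(v)$ be the least ordinal that is $\ge|s|$ for all $s\in S^-$ and $>\Delta^v_{ij}$ for all $(i,j)$ for which $\Delta^v_{ij}$ is defined. Since $v$ is a limit, $g(v)<v$. Shrinking with $G_v=v$, $g$ has a constant value $\xi_0$. So for all $v\in\Sigma$: $\xi_0<v$, $\xi_0\ge|s|$ for $s\in S^-$, and $\xi_0>\Delta^v_{ij}$ whenever the latter is defined.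

**Step 4: freeze $r^v_i$ up to and including $\xi_0$.** We have $\xi_0+1<v$ for $v\in\Sigma$. Shrinking with the constant countable set $G_v=(T_{\xi_0+1})^p$, the restriction $r^v_i\restriction(\xi_0+1)$ does not depend on $v$, for each $i\le p$. Let $n_1=\max_ir^v_i(\xi_0)$, with $n_1=0$ if $p=0$; it does not depend on $v$.

**Step 5: freeze the small values of $r_i^v$.** Shrinking with $G_v$ the set of $p$-tuples of finite partial functions from $v$ to $\omega$, for each $i\le p$ the finite set $F_{n_1}(r^v_i)=R_i$ and the function $r^v_i\restriction R_i$ do not depend on $v$.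

**Step 6: choose $\eta$ and $v$.** The ordinals $\eta$ closed under the map sending $v\in\Sigma$ to $\max\{|s|+1:s\in S_v\}$ (or to $0$ if $S_v=\emptyset$) form a club, and for such $\eta$ we have $S_v\subseteq T_{<\eta}$ for all $v\in\Sigma\cap\eta$. As $\Sigma$ is stationary, choose $\eta\in\Sigma$ in this club with $\Sigma\cap\eta$ infinite. Each set $F_N(r^\eta_i)=\{\zeta<\eta:r^\eta_i(\zeta)\le N\}$ is finite, so there is $v\in\Sigma\cap\eta$ with
$$r^\eta_i(v)>N\quad\text{for all }i\le p.\tag{4}$$
Fix such $\eta$ and $v$.

**Claim 2.** $L_v\cap K_{r^\eta_i}=\emptyset$ for every $i\le p$.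

*The claim finishes the proof of Proposition 4.* We have $L_v\in\mathcal L_\eta$, since $S_v\subseteq T_{<\eta}$. By Step 2 and Claim 2, $L_v$ misses $K_t$ for all $t\in P^-\cup\{r^\eta_1,\dots,r^\eta_p\}=P_\eta$. This contradicts (3) for $\eta$.

*Proof of Claim 2.* Write $r=r^v_i$ and $r'=r^\eta_i$, and suppose $L_v\cap K_{r'}\neq\emptyset$. This set is open, so by density it contains a point $p_{\iota,d}$ with $d=(q,\alpha,n)\in D_{E_\iota}$. Then $f_d(r')=1$, so
$$q\sqsubseteq r',\qquad\alpha\notin F_n(r').\tag{5}$$
By (S1) fix $s\in S_v$ with $f_d(s)=1$, so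
$$q\sqsubseteq s,\qquad\alpha\notin F_n(s).\tag{6}$$

First we transfer $q$ from $r'$ to $r$, that is, we show $q\sqsubseteq r$. There are three cases.

* (i) $s\in S^-$. Then $|q|\le|s|\le\xi_0$. Since $q\sqsubseteq r'$ and $r'\restriction(\xi_0+1)=r\restriction(\xi_0+1)$ by Step 4, $q\sqsubseteq r$. We record that $|q|\le\xi_0$.
* (ii) $s=s^v_j$ and $s\restriction v\neq r$. With $\Delta=\Delta^v_{ij}<\xi_0$ we have $r'(\Delta)=r(\Delta)\neq s(\Delta)$. Since $q\sqsubseteq r'$ and $q\sqsubseteq s$, it follows that $|q|\le\Delta<\xi_0$. So again $q\sqsubseteq r$ and $|q|\le\xi_0$.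
* (iii) $s=s^v_j$ and $s\restriction v=r$. If $|q|>v$, then $|s|>v$ and $q(v)=s(v)\le N$ by Step 2, while $q(v)=r'(v)>N$ by (4), a contradiction. So $|q|\le v$ and $q\sqsubseteq s\restriction v=r$.

Next we use that $v$ carries no exemption. Since $p_{\iota,d}\in L_v$ and $L_v\cap K_r=\emptyset$ by Step 2, $f_d(r)=0$. As $q\sqsubseteq r$, (1) leaves two possibilities: $\alpha\in F_n(r)$, or $\alpha=|r|=v$. The latter is impossible, because $v\in B$ while $\alpha\in E_\iota\cup\{\top\}$. Hence $\alpha$ is an ordinal, $\alpha<v<\eta$ and $r(\alpha)\le n$. By (5), $r'(\alpha)>n$.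

It remains to refute $r(\alpha)\le n<r'(\alpha)$. In case (iii), $s(\alpha)=r(\alpha)\le n$, so $\alpha\in F_n(s)$, contradicting (6).

In cases (i) and (ii) we use the restriction on $q$ in the definition of $D_{E_\iota}$. Since $\alpha$ is an ordinal, $q\in Q(\pi_n(\alpha),n)$, so $|q|=\pi_n(\alpha)+1$. With $|q|\le\xi_0$ this gives $\pi_n(\alpha)<\xi_0$. As $r(\alpha)\neq r'(\alpha)$ and $r,r'$ agree on $\xi_0+1$, we have $\alpha>\xi_0$. By (F3), $F_n(r)\cap\alpha=F_n(\alpha)$, and all elements of this set are $\le\pi_n(\alpha)<\xi_0$. Since $\xi_0<\alpha$, it follows that $\xi_0\notin F_n(r)$, that is, $n<r(\xi_0)\le n_1$. Hence $\alpha\in F_n(r)\subseteq F_{n_1}(r)=R_i$, and by Step 5, $r'(\alpha)=r(\alpha)\le n$, a contradiction. This proves Claim 2 and Proposition 4. $\square$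

## 9. Partitions of $\omega_1$ into stationary sets and the proof of Theorems 1 and 2

By Ulam's theorem, partition $\omega_1$ into stationary sets $A_1,\dots,A_k$, and let $Z_i=Z_{A_i}$. By Section 5 these are locally compact zero-dimensional Hausdorff spaces of weight $\le\omega_1$.

Let $I\subsetneq\{1,\dots,k\}$ be nonempty. For some $j\notin I$ the set $\omega_1\setminus\bigcup_{i\in I}A_i$ contains $A_j$, so it is stationary, and $\bigoplus_{i\in I}Z_i$ has the MOP by Proposition 4. For $I=\{1,\dots,k\}$ we have $\bigcup_iA_i=\omega_1$, so $\bigoplus_{i\le k}Z_i$ does not have the MOP by Proposition 3.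

All these sums are locally compact. By (K1) and (K2), applied repeatedly, the product of the spaces $C_k(Z_i)$, $i\in I$, is Baire iff $\bigoplus_{i\in I}Z_i$ has the MOP. So any $k-1$ of these function spaces have Baire product, and the product of all $k$ is not Baire. This is Theorem 2, and for $k=2$ it is Theorem 1. $\blacksquare$

For $k=2$ the weights are exactly $\omega_1$: they are at most $\omega_1$ by Section 5, and if one of the two spaces were second countable, Proposition B would give the MOP for $Z_1\oplus Z_2$.
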